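\title{Splitting fields of chromatic polynomials of bicliques}

\begin{abstract}
A $(j,k)$-biclique is a graph whose vertex set is partitioned into a clique of size $j$ and a clique of size $k$. Its chromatic polynomial is $x(x-1)\cdots(x-k+1)$ times a monic integer polynomial of degree $j$. We prove that, for every $j\ge1$, every splitting field of a rational polynomial of degree $j$ is the splitting field of the chromatic polynomial of some $(j,k)$-biclique. More precisely, every \'etale algebra $A$ of degree $j$ is defined by the degree-$j$ factor of such a chromatic polynomial, for every $k\ge C_j|d_A|$, where $d_A$ is the discriminant and $C_j$ depends only on $j$. Imaginary quadratic fields $F$ show that the exponent of $|d_A|$ is optimal for every $j\ge2$, and for $j=2$ the least possible $k$ is exactly $\lfloor|d_F|/2\rfloor+1$.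
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple. The chromatic polynomial $P(G;x)$ of a graph $G$ is the polynomial whose value at each integer $q\ge0$ is the number of proper colorings of $G$ with $q$ colors; it is monic, has integer coefficients, and its degree is the number of vertices. By the splitting field of a polynomial in $\mathbb{Q}[x]$ we mean the subfield of $\mathbb{C}$ generated by its roots. We write $(x)_k=x(x-1)\cdots(x-k+1)$ and $[j]=\{1,\dots,j\}$.

If $G$ consists of a clique on $k$ vertices and $j$ further vertices, then $P(G;x)$ vanishes at $0,1,\dots,k-1$, so $P(G;x)$ is $(x)_k$ times a monic integer polynomial of degree $j$. The splitting field of $P(G;x)$ is therefore the splitting field of a polynomial of degree $j$, however large $k$ is: the number $j$ bounds the arithmetic complexity, and the clique is a free supply of parameters. The $4$-cycle has $j=k=2$ and chromatic polynomial $x(x-1)(x^2-3x+3)$, with splitting field $\mathbb{Q}(\sqrt{-3})$. It is natural to ask whether the degree is the only restriction, already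 when the $j$ further vertices form a clique as well. For integers $j,k\ge0$, a \emph{$(j,k)$-biclique} is a graph whose vertex set can be partitioned into a $j$-clique and a $k$-clique, with arbitrary edges between the two. The following statement is Conjecture~7.1 of \cite{source}; it is known to hold for $j=2$ and $j=3$.

\begin{quote}
\emph{For every field $F$ that is the splitting field of a polynomial of degree $j$ in $\mathbb{Q}[x]$, there are an integer $k\ge0$ and a $(j,k)$-biclique $G$ such that $F$ is the splitting field of $P(G;x)$.}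
\end{quote}

A count of parameters suggests that this is true. A biclique is described by the number $a_S$ of vertices of the $k$-clique whose set of non-neighbors in the $j$-clique is $S$, for each $S\subseteq[j]$. We shall see that $a_\emptyset$ and $a_{[j]}$ affect the degree-$j$ factor at most by a translation, which leaves $2^j-2$ parameters against $j-1$ coefficients of a monic polynomial up to translation; moreover a field has many defining polynomials. The difficulty is that the coefficients depend nonlinearly on the parameters, that they must be hit exactly, in integers, and that the parameters must be nonnegative. We prove the conjecture for every $j$.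

\begin{theorem}\label{thm:class}
For each $j\ge1$, the splitting fields of chromatic polynomials of $(j,k)$-bicliques, $k\ge0$, are exactly the splitting fields of polynomials of degree $j$ in $\mathbb{Q}[x]$.
\end{theorem}

A polynomial of degree $j$ may be reducible and may have repeated factors. To treat all cases at once we pass from fields to products of fields. For a number field $K$ let $\mathcal{O}_K$ be its ring of integers and $d_K$ its discriminant, that is, $d_K=\det(\varphi_a(\omega_b))^2$, where the $\varphi_a$ are the embeddings $K\to\mathbb{C}$ and the $\omega_b$ form a $\mathbb{Z}$-basis of $\mathcal{O}_K$; it is a nonzero integer, and $d_{\mathbb{Q}}=1$. An \emph{\'etale algebra of degree $j$} is a finite product $A=\prod_lK_l$ of number fields, repetitions allowed, with $\sum_l[K_l:\mathbb{Q}]=j$. We put $\mathcal{O}_A=\prod_l\mathcal{O}_{K_l}$ and $d_A=\prod_ld_{K_l}$. A polynomial is \emph{separable} if it has no repeated complex root.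

\begin{theorem}\label{thm:main}
For every $j\ge1$ there is a constant $C_j$, depending only on $j$, with the following property. For every \'etale algebra $A$ of degree $j$ and every integer $k\ge C_j|d_A|$ there are a $(j,k)$-biclique $G$, an integer $b$ and a monic separable polynomial $f\in\mathbb{Z}[w]$ with
\[
P(G;x)=(x)_k\,f(x-b),\qquad \mathbb{Q}[w]/(f)\cong A .
\]
\end{theorem}

The exponent of $|d_A|$ in Theorem~\ref{thm:main} is optimal for every $j\ge2$, and for $j=2$ and imaginary quadratic fields the exact answer is available.

\begin{theorem}\label{thm:quad}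
Let $F$ be an imaginary quadratic field.
\begin{enumerate}
\item[(a)] Let $j\ge2$. If $F$ is the splitting field of $P(G;x)$ for a $(j,k)$-biclique $G$, then $k\ge|d_F|/\bigl(4(2\,j!+1)^2\bigr)$. On the other hand, $F$ is the splitting field of $P(G;x)$ for some $(j,k)$-biclique $G$ with $k\le C_j|d_F|+1$.
\item[(b)] The least $k$ such that $F$ is the splitting field of $P(G;x)$ for some $(2,k)$-biclique $G$ is exactly $\lfloor|d_F|/2\rfloor+1$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:poly} expresses the degree-$j$ factor as a polynomial $g(w;\nu)$ in an array $\nu$ of intersection sizes. Section~\ref{sec:two} settles $j=2$ by hand, and Section~\ref{sec:imag} shows that the roots of $g$ have imaginary parts $O(\sqrt{k})$; this gives the lower bound in Theorem~\ref{thm:quad}(a) and dictates the scales of the construction, roots of size $M$ and $k$ of size $M^2$. Section~\ref{sec:three} shows the construction for $j=3$. Sections~\ref{sec:limit} and~\ref{sec:box} prove the combinatorial core, Proposition~\ref{prop:box}: every integer polynomial that satisfies a fixed congruence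 and is close, after rescaling by $M$, to a fixed real polynomial comes from a biclique. Section~\ref{sec:arith} finds such a polynomial defining $A$ by the geometry of numbers.

\section{The chromatic polynomial of a biclique}\label{sec:poly}

Once the $k$-clique is colored, each vertex of the $j$-clique has a list of permitted colors, and the vertices must choose distinct colors from their lists. We count such choices. For a nonempty finite set $B$ put
\[
\omega_B=(-1)^{|B|-1}(|B|-1)!\,.
\]
The product $\prod_{B\in\pi}\omega_B$ over the blocks of a set partition $\pi$ is the M\"obius function $\mu(\hat0,\pi)$ of the partition lattice, and the next lemma is M\"obius inversion; we include a direct proof.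

\begin{lemma}\label{lem:sdr}
Let $A_1,\dots,A_j$ be finite sets. The number of tuples $c\in A_1\times\dots\times A_j$ with pairwise distinct entries is
\[
\sum_\pi\prod_{B\in\pi}\omega_B\,\Bigl|\bigcap_{i\in B}A_i\Bigr|,
\]
where $\pi$ runs over the set partitions of $[j]$. Moreover $\sum_\pi\prod_{B\in\pi}|\omega_B|=j!$.
\end{lemma}

\begin{proof}
For a tuple $c$ let $H_c$ be the group of permutations $\sigma$ of $[j]$ with $c_{\sigma(i)}=c_i$ for all $i$. If the entries of $c$ are distinct, $H_c$ is trivial. Otherwise $H_c$ contains a transposition, half of its elements are odd, and $\sum_{\sigma\in H_c}\operatorname{sgn}\sigma=0$. So the number we want is $\sum_c\sum_{\sigma\in H_c}\operatorname{sgn}\sigma$. Exchange the sums: $\sigma\in H_c$ means that $c$ is constant on each orbit $B$ of $\sigma$, and the number of such $c$ is $\prod_B|\bigcap_{i\in B}A_i|$. The permutations whose orbits are the blocks of a given partition $\pi$ number $\prod_{B\in\pi}(|B|-1)!$, and each has sign $\prod_{B\in\pi}(-1)^{|B|-1}$. This gives the formula, and counting the permutations without signs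 gives the last claim.
\end{proof}

An \emph{array} is a family $\nu=(\nu_B)$ of real numbers indexed by the nonempty subsets $B\subseteq[j]$; in examples we write $\nu_{12}$ for $\nu_{\{1,2\}}$, and so on. For $C\subseteq[j]$ define
\[
g_C(w;\nu)=\sum_\pi\prod_{B\in\pi}\omega_B\,(w+\nu_B),
\]
where $\pi$ runs over the set partitions of $C$, with $g_\emptyset=1$, and write $g=g_{[j]}$. The term of $\pi$ has degree equal to its number of blocks, so only the partition into singletons has degree $|C|$, and $g_C$ is monic of degree $|C|$. It has integer coefficients if $\nu$ is an integer array. For $j=1$ we have $g=w+\nu_1$; for $j=2$,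
\begin{equation}\label{eq:g2}
g=(w+\nu_1)(w+\nu_2)-(w+\nu_{12});
\end{equation}
and for $j=3$,
\begin{multline}\label{eq:g3}
g=(w+\nu_1)(w+\nu_2)(w+\nu_3)-(w+\nu_{12})(w+\nu_3)-(w+\nu_{13})(w+\nu_2)\\
-(w+\nu_{23})(w+\nu_1)+2(w+\nu_{123}).
\end{multline}

\begin{proposition}\label{prop:chrom}
Let $j\ge1$ and let $G$ be a $(j,k)$-biclique with cliques $\{v_1,\dots,v_j\}$ and $K$, $|K|=k$. Let $N_i\subseteq K$ be the set of vertices of $K$ not adjacent to $v_i$, and let $n_B=|\bigcap_{i\in B}N_i|$. Then
\[
P(G;x)=(x)_k\,g(x-k;n).
\]
Every family of subsets $N_1,\dots,N_j\subseteq K$ arises from a biclique.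
\end{proposition}

\begin{proof}
Let $q\ge k$ be an integer. Color $K$ by an injective map $\varphi$, in one of $(q)_k$ ways, and let $Y$ be the set of the $q-k$ unused colors. The vertex $v_i$ may receive exactly the colors in $A_i=Y\cup\varphi(N_i)$, a disjoint union, and the $v_i$ must receive distinct colors. Since $|\bigcap_{i\in B}A_i|=q-k+n_B$, Lemma~\ref{lem:sdr} gives $g(q-k;n)$ extensions of $\varphi$. The identity holds for infinitely many $q$, hence as an identity of polynomials. The last claim holds because the edges between the cliques are arbitrary.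
\end{proof}

Four properties of $g$ carry the proof. Part (b) is the decisive one: $g$ is an affine function of the entries $\nu_B$ with $1\in B$, taken jointly, because each partition has exactly one block containing $1$.

\begin{lemma}\label{lem:props}
Let $\nu,\nu'$ be arrays.
\begin{enumerate}
\item[(a)] If $\nu'_B=\nu_B+b$ for all $B$, then $g(w;\nu')=g(w+b;\nu)$.
\item[(b)] If $\nu'_B=\nu_B$ for all $B$ with $1\notin B$, then
\[
g(w;\nu')-g(w;\nu)=\sum_{B\ni1}\omega_B\,(\nu'_B-\nu_B)\,g_{[j]\setminus B}(w;\nu).
\]
\item[(c)] If $\nu_B=\min B-1$ for all $B$, then $g(w;\nu)=w^j$.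
\item[(d)] If $\nu,\nu'$ are integer arrays that are congruent modulo $m$, then $g(w;\nu)\equiv g(w;\nu')$ coefficientwise modulo $m$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) holds because $w+\nu'_B=(w+b)+\nu_B$, and (d) because the coefficients of $g$ are integer polynomials in the entries of the array. For (b), sort the partitions by the block containing $1$:
\[
g(w;\nu)=\sum_{B\ni1}\omega_B\,(w+\nu_B)\,g_{[j]\setminus B}(w;\nu).
\]
The factor $g_{[j]\setminus B}$ involves only entries indexed by sets not containing $1$, so it is the same for $\nu$ and $\nu'$; subtract. For (c), let $q\ge0$ be an integer and $A_i=\{1,\dots,q+i-1\}$. These sets are nested, $|\bigcap_{i\in B}A_i|=q+\min B-1$, and Lemma~\ref{lem:sdr} shows that $g(q;\nu)$ counts the tuples with distinct entries. Choose $c_1,c_2,\dots$ in turn: the $i-1$ earlier entries lie in $A_i$, so $c_i$ has $q+i-1-(i-1)=q$ possible values. Hence $g(q;\nu)=q^j$ for all $q\ge0$.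
\end{proof}

Which integer arrays come from bicliques? For an array $\nu$ and $\emptyset\ne S\subseteq[j]$ put
\[
a_S(\nu)=\sum_{T\supseteq S}(-1)^{|T\setminus S|}\nu_T,\qquad\text{so that}\qquad \nu_B=\sum_{S\supseteq B}a_S(\nu).
\]
The second formula follows from the first because $\sum_{B\subseteq S\subseteq T}(-1)^{|T\setminus S|}$ is $1$ for $T=B$ and $0$ for $T\supsetneq B$; thus $\nu\mapsto a(\nu)$ is a linear bijection with the second formula as its inverse. For $\nu=n$ as in Proposition~\ref{prop:chrom}, $a_S(n)$ is the number of vertices of $K$ that lie in $N_i$ exactly for $i\in S$, so it is nonnegative. Changing $a_{[j]}$ by $b$ changes every $\nu_B$ by $b$, which only translates $g$; so no sign condition on $a_{[j]}$ is needed. Call an integer array $\nu$ \emph{admissible} if $a_S(\nu)\ge0$ for all $\emptyset\ne S\ne[j]$, and put $k_0(\nu)=\sum_{\emptyset\ne S\ne[j]}a_S(\nu)$.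

\begin{lemma}\label{lem:realize}
Let $\nu$ be admissible. For every integer $k\ge k_0(\nu)$ there is a $(j,k)$-biclique $G$ with $P(G;x)=(x)_k\,g(x-b;\nu)$, where $b=k_0(\nu)+a_{[j]}(\nu)\in\mathbb{Z}$.
\end{lemma}

\begin{proof}
Write $a_S=a_S(\nu)$ and $t=k-k_0(\nu)\ge0$. Let $K$ consist of $a_S$ vertices lying in exactly the sets $N_i$ with $i\in S$, for each $\emptyset\ne S\ne[j]$, and of $t$ vertices lying in all $N_i$. Then $|K|=k$ and $n_B=\nu_B-a_{[j]}+t$ for all $B$. By Proposition~\ref{prop:chrom} and Lemma~\ref{lem:props}(a), $P(G;x)=(x)_k\,g(x-k+t-a_{[j]};\nu)$, and $k-t=k_0(\nu)$.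
\end{proof}

\begin{example}\label{ex:cubic}
Let $j=3$. Start from $\nu_B=\min B-1$, for which $g=w^3$, and replace $\nu_{123}=0$ by $\pm1$. By \eqref{eq:g3} the polynomial becomes $w^3\pm2$. Neither array is admissible: for $\nu_{123}=1$ we get $a_{12}=\nu_{12}-\nu_{123}=-1$, and for $\nu_{123}=-1$ we get $a_1=\nu_1-\nu_{12}-\nu_{13}+\nu_{123}=-1$. On the other hand, take $a_2=2$, $a_3=5$, $a_{13}=1$, $a_{123}=-2$ and all other $a_S=0$. Then $(\nu_1,\nu_2,\nu_3)=(-1,0,4)$, $\nu_{13}=-1$, $\nu_{12}=\nu_{23}=\nu_{123}=-2$, and \eqref{eq:g3} reads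
\[
(w^3+3w^2-4w)-(w^2+2w-8)-(w^2-w)-(w^2-3w+2)+(2w-4)=w^3+2 .
\]
Here $k_0=8$ and $b=6$, so some $(3,8)$-biclique has $P(G;x)=(x)_8\bigl((x-6)^3+2\bigr)$. Solving $g(w;\nu)=f$ in integers can be easy; the issue is to solve it with $\nu$ admissible.
\end{example}

\section{The case $j=2$}\label{sec:two}

Let $G$ be a $(2,k)$-biclique and put $u=|N_1\setminus N_2|=n_1-n_{12}$ and $v=|N_2\setminus N_1|=n_2-n_{12}$, so $u+v\le k$. By \eqref{eq:g2}, $g(y;n)=y^2+(n_1+n_2-1)y+n_1n_2-n_{12}$, and its discriminant is
\begin{equation}\label{eq:disc}
D=(n_1+n_2-1)^2-4n_1n_2+4n_{12}=(u-v)^2-2(u+v)+1=(u-v-1)^2-4v .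
\end{equation}
Every pair $u,v\ge0$ occurs with $k=u+v$, by taking $N_1,N_2$ disjoint with union $K$. Consequently every integer $D\equiv0,1\pmod4$ occurs: choose an integer $t\ge0$ with $t\equiv D\pmod 2$ and $t^2\ge D$, and put $v=(t^2-D)/4$ and $u=v+t+1$. Since the splitting field of $g$ is $\mathbb{Q}(\sqrt D)$, this recovers the conjecture for $j=2$. Formula \eqref{eq:disc} also shows what costs vertices: a negative discriminant of size $|D|$ needs $u+v$ of order $|D|$.

To make this exact we recall two facts about a quadratic field $F$, with conjugation $\rho\mapsto\rho'$. There is $\theta$ with $\mathcal{O}_F=\mathbb{Z}+\mathbb{Z}\theta$, and $d_F=(\theta-\theta')^2=(\theta+\theta')^2-4\theta\theta'$; hence $d_F\equiv1\pmod4$ or $4\mid d_F$. If $\rho\in\mathcal{O}_F\setminus\mathbb{Z}$, then $\rho=a+t\theta$ with integers $a$ and $t\ne0$, so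
\begin{equation}\label{eq:order}
(\rho-\rho')^2=t^2d_F .
\end{equation}
For $F$ imaginary, $\rho'=\bar\rho$ and $d_F<0$.

\begin{proof}[Proof of Theorem~\ref{thm:quad}(b)]
Suppose that $F$ is the splitting field of $P(G;x)$ for a $(2,k)$-biclique $G$. By Proposition~\ref{prop:chrom}, $F$ is the splitting field of $g(y;n)$. A root $\rho$ of $g(y;n)$ is an algebraic integer in $F\setminus\mathbb{Q}$, the other root is $\rho'$, and \eqref{eq:order} gives $D=t^2d_F\le-|d_F|$ with an integer $t\neq0$.

Let $d_F$ be odd. By \eqref{eq:disc}, $D\ge1-2k$, so $k\ge(|d_F|+1)/2$. Since $d_F<0$ and $d_F\equiv1\pmod 4$, we have $|d_F|\equiv3\pmod4$, and we may take $u=v=(|d_F|+1)/4$ and $k=u+v=(|d_F|+1)/2$. Then $D=1-2k=d_F$ and the splitting field is $\mathbb{Q}(\sqrt{d_F})=F$.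

Let $d_F$ be even. Then $4\mid d_F$, so $4\mid D$, and the last form of \eqref{eq:disc} shows that $u-v-1$ is even. Thus $(u-v)^2\ge1$, $D\ge2-2k$ and $k\ge|d_F|/2+1$. Take $u=|d_F|/4+1$, $v=|d_F|/4$ and $k=u+v=|d_F|/2+1$; then $D=2-2k=d_F$.

In both cases the minimum equals $\lfloor|d_F|/2\rfloor+1$.
\end{proof}

For $d_F=-3$ the extremal graph has $u=v=1$ and $k=2$; it is the $4$-cycle.

\begin{remark}\label{rem:real}
The hypothesis that $F$ is imaginary cannot be dropped from the lower bounds. If $F$ is real quadratic, take $D=d_F$ and $t$ with $\sqrt D\le t<\sqrt D+2$ and $t\equiv D\pmod 2$. Then $v=(t^2-D)/4<\sqrt D+1$ and $k=u+v=2v+t+1<3\sqrt{d_F}+5$.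
\end{remark}

\section{Imaginary parts of the roots}\label{sec:imag}

For $j=2$, nonreal roots satisfy $|\operatorname{Im}\rho|=\frac12\sqrt{|D|}<\sqrt k$. The same order of magnitude holds for every $j$: far from the real axis, the partition into singletons dominates the sum that defines $g$.

\begin{lemma}\label{lem:imag}
Let $j\ge2$, $k\ge1$ and $L=2\,j!+1$. For every $(j,k)$-biclique, every root $\rho$ of $g(y;n)$ satisfies $|\operatorname{Im}\rho|<L\sqrt k$.
\end{lemma}

\begin{proof}
Suppose that $\eta=|\operatorname{Im}\rho|\ge L\sqrt k$. Write $n_i=n_{\{i\}}$; then $|\rho+n_i|\ge\eta\ge L$ for all $i$. Let $B$ have $\beta=|B|\ge2$ elements and let $i_0\in B$. Since $n_B$ and $n_{i_0}$ lie in $[0,k]$, we have $|\rho+n_B|\le|\rho+n_{i_0}|+k$, so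
\[
\frac{|\rho+n_B|}{\prod_{i\in B}|\rho+n_i|}\le\eta^{-(\beta-1)}+k\,\eta^{-\beta}\le\frac1\eta+\frac k{\eta^2}\le\frac1L+\frac1{L^2}\le\frac2L<1 .
\]
For a singleton $B$ the ratio on the left is $1$. Divide $g(\rho;n)$ by $\prod_i(\rho+n_i)$. The partition into singletons contributes $1$. Any other partition $\pi$ has a block of size at least $2$ and contributes at most $\frac2L\prod_{B\in\pi}|\omega_B|$ in absolute value. By Lemma~\ref{lem:sdr},
\[
\Bigl|\frac{g(\rho;n)}{\prod_i(\rho+n_i)}-1\Bigr|\le(j!-1)\frac2L<1,
\]
which contradicts $g(\rho;n)=0$.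
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:quad}(a)]
If $k=0$, then $G$ is a clique and $P(G;x)=(x)_j$ splits over $\mathbb{Q}$; so $k\ge1$. By Proposition~\ref{prop:chrom} the roots of $g(y;n)$ lie in $F$ and generate it, so some root $\rho$ lies in $F\setminus\mathbb{Q}$. It is an algebraic integer because $g(y;n)$ is monic with integer coefficients. By \eqref{eq:order} and Lemma~\ref{lem:imag}, $|d_F|\le|\rho-\bar\rho|^2=4(\operatorname{Im}\rho)^2<4L^2k$.
\end{proof}

\section{The construction for $j=3$}\label{sec:three}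

The case $j=3$ is the smallest in which all ingredients of the general proof appear. We want an admissible $\nu$ with $g(w;\nu)=f$, where $f$ is the characteristic polynomial of a suitable algebraic integer $\alpha$ of a given cubic algebra $A$. We start from a base array $\nu^0$, put $g^0=g(w;\nu^0)$, and correct $\nu^0$. This section is a guide; the general proof does not depend on it.

\emph{Linearization.} Freeze $\nu^0_2,\nu^0_3,\nu^0_{23}$ and change the other four entries by integers $\delta_B$. By Lemma~\ref{lem:props}(b), $g$ changes by exactly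
\[
\delta_1G_1-\delta_{12}G_{12}-\delta_{13}G_{13}+2\delta_{123},
\]
where $G_1=(w+\nu^0_2)(w+\nu^0_3)-(w+\nu^0_{23})$, $G_{12}=w+\nu^0_3$ and $G_{13}=w+\nu^0_2$. The problem has become linear, with no error term.

\emph{The factor $2$.} The coefficient $\omega_{[3]}=2$ is a real obstruction: the change $1$ forces $\delta_1=0$, $\delta_{13}=-\delta_{12}$ and $\delta_{12}(\nu^0_2-\nu^0_3)+2\delta_{123}=1$, which is impossible if $\nu^0_2\equiv\nu^0_3\pmod2$. We avoid the question by arranging that $f-g^0=2h$ with $h\in\mathbb{Z}[w]$. If $\alpha\in2\mathcal{O}_A$, then $f\equiv w^3\pmod 2$, and if $\nu^0_B\equiv\min B-1\pmod 2$, then $g^0\equiv w^3\pmod2$ by Lemma~\ref{lem:props}(c),(d). It remains to write $h=x_1G_1+x_{12}G_{12}+x_{13}G_{13}+x_{123}$ with integers $x_B$, and to put $\delta_1=2x_1$, $\delta_{12}=-2x_{12}$, $\delta_{13}=-2x_{13}$, $\delta_{123}=x_{123}$.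

\emph{Room and scale.} Example~\ref{ex:cubic} shows that a base array with some $a_S=0$ leaves no room for corrections. We take all $a_S(\nu^0)$, $S\ne[3]$, close to $M^2$ for a large $M$. Lemma~\ref{lem:imag} then allows imaginary parts of order $M$ and no more, so $M$ is the scale at which to look at the roots. Choose $a_{123}\approx-3M^2$ to cancel the terms of order $M^2$ in $\nu^0_i$, and let $\nu^0_i\approx e_iM$. Then $\nu^0_{B}\approx-2M^2$ for $|B|=2$ and $\nu^0_{123}\approx-3M^2$, and \eqref{eq:g3} gives
\[
M^{-3}g^0(Mz)\to p(z)=(z+e_1)(z+e_2)(z+e_3)+2\bigl(3z+e_1+e_2+e_3\bigr).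
\]
The conjugates of $\alpha$ are three real numbers, or one real number and a conjugate pair, depending on $A$, so $p$ must be able to show both patterns. It does: $e=(-3,0,3)$ gives $z(z^2-3)$ and $e=(-1,0,1)$ gives $z(z^2+5)$.

\emph{Sizes.} The conjugates of elements of $2\mathcal{O}_A$ form a lattice, so we can place those of $\alpha$ within a distance $O(R)$ of the roots of $g^0$, where $R$ depends on $A$ only. We take $M$ much larger than $R$. Then the coefficients of $w^2,w,1$ in $h$ are $O(R)$, $O(RM)$, $O(RM^2)$. The choice of $x_1=O(R)$ is forced and leaves $h_1w+h_0$ with $h_1=O(RM)$ and $h_0=O(RM^2)$. The obvious continuation $x_{12}=h_1$, $x_{13}=0$, $x_{123}=h_0-h_1\nu^0_3$ only gives $x_{123}=O(RM^2)$, which exceeds the room $M^2$. This is why the redundant polynomial $G_{13}$ is needed. Solve $\lambda G_{12}+(h_1-\lambda)G_{13}=h_1w+h_0$ over the reals: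
\[
\lambda=\frac{h_0-h_1\nu^0_2}{\nu^0_3-\nu^0_2}=O(RM),
\]
provided $e_2\ne e_3$, so that the denominator has order $M$. Put $x_{12}=\lfloor\lambda\rfloor$ and $x_{13}=h_1-x_{12}$. What is left is the integer $x_{123}=(\lambda-\lfloor\lambda\rfloor)(\nu^0_3-\nu^0_2)=O(M)$. All corrections are $O(RM)$, small against $M^2$, and the corrected array is admissible.

For general $j$ the modulus $2$ becomes $(j-1)!$, the polynomial $p$ becomes a sum over matchings, the condition $e_2\ne e_3$ becomes the nonvanishing of $j-1$ determinants, and the rounding step is repeated once for each degree.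

\section{The limit polynomial}\label{sec:limit}

From now on $j\ge2$, until the end of Section~\ref{sec:box}. Put $\Delta=2^{j-2}$. For $e\in\mathbb{R}^j$ and $C\subseteq[j]$ let
\[
p_C(z)=\sum_\mu\Delta^{|\mu|}\prod_{i\in C\text{ unmatched by }\mu}(z+e_i),
\]
where $\mu$ runs over the matchings of $C$, that is, the sets of pairwise disjoint $2$-element subsets of $C$. This is a monic real polynomial of degree $|C|$. It will be the scaling limit of $g_C$, in which only partitions into blocks of size at most $2$ survive. For $j=2$, $p_{[2]}=(z+e_1)(z+e_2)+1$ has discriminant $(e_1-e_2)^2-4$, the limit of $D/M^2$ in \eqref{eq:disc} when $v\approx M^2$ and $u-v\approx(e_1-e_2)M$. The positive sign of $\Delta$ is the source of nonreal roots.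

We use Rouch\'e's theorem in the following form: if $P$ and $Q$ are polynomials with $|Q-P|<|P|$ on the boundary circle of a disc, then they have the same number of zeros in the disc, counted with multiplicity. In particular, if $P$ has no zero on the circle and $Q$ is uniformly close enough to $P$ there, the numbers of zeros agree. If $Q$ is real and a disc centered on the real axis contains exactly one zero of $Q$, that zero is real, since its conjugate is a zero in the same disc.

\begin{lemma}\label{lem:limit}
Let $r,s\ge0$ with $r+2s=j$. There is $e\in\mathbb{R}^j$ such that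
\begin{enumerate}
\item[(i)] $p_{[j]}$ has $j$ distinct roots, exactly $r$ of them real;
\item[(ii)] for each $t$ with $2\le t\le j$, the $j-t+1$ polynomials $p_{\{t,\dots,j\}\setminus\{i\}}$, $t\le i\le j$, form a basis of the space of real polynomials of degree at most $j-t$.
\end{enumerate}
\end{lemma}

\begin{proof}
We show that (i) defines a nonempty open set $U\subseteq\mathbb{R}^j$ and that (ii) fails only on the zero set of a nonzero polynomial in $e$. A nonzero polynomial does not vanish identically on a nonempty open set, so the lemma follows.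

\emph{$U$ is open.} Let $e\in U$. Center a disc at each root of $p_{[j]}$, with the discs pairwise disjoint and those at nonreal roots disjoint from the real axis. The coefficients of $p_{[j]}$ are continuous in $e$, so for $e'$ near $e$ each disc contains exactly one root of the new polynomial. That root is real for the $r$ discs centered on the axis and nonreal for the others.

\emph{$U$ is nonempty.} The idea is to spread the $e_i$ far apart, except that $s$ pairs of them coincide; near each cluster only the matching inside the cluster matters. Let $l_{2a-1}=l_{2a}=a$ for $1\le a\le s$ and $l_{2s+b}=s+b$ for $1\le b\le r$, and let $e_i=Tl_i$ with $T\to\infty$. Fix a value $a\in\{1,\dots,r+s\}$, taken by $\theta\in\{1,2\}$ of the $l_i$, and put $z=-aT+\zeta$, so that $z+e_i=\zeta+(l_i-a)T$. Call an index $i$ \emph{far} if $l_i\ne a$; there are $j-\theta$ far indices. If a matching covers a far index, at most $j-\theta-1$ far indices are unmatched, and its term is $O(T^{j-\theta-1})$, uniformly for $\zeta$ in a compact set. The other matchings are the empty one and, if $\theta=2$,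 the single pair formed by the two indices with $l_i=a$. Hence, uniformly for $\zeta$ in compact sets,
\[
T^{-(j-\theta)}p_{[j]}(-aT+\zeta)\to\prod_{i\text{ far}}(l_i-a)\cdot\begin{cases}\zeta,&\theta=1,\\ \zeta^2+\Delta,&\theta=2.\end{cases}
\]
The product over far indices is nonzero. So for large $T$ there is exactly one root, necessarily real, with $|\zeta|<\frac12$ if $\theta=1$, and exactly one root in each of the discs $|\zeta\mp\sqrt{-\Delta}\,|<\frac12$ if $\theta=2$; these two discs avoid the real axis because $\Delta\ge1$. For large $T$ the discs belonging to different values of $a$ are disjoint in the $z$-plane. We have found $r$ real and $2s$ nonreal distinct roots, and these are all the roots of $p_{[j]}$.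

\emph{Condition (ii).} Fix $t$, put $d=j-t$, and let $W_t(e)$ be the determinant of the $(d+1)\times(d+1)$ matrix of coefficients of the polynomials in (ii); it is a polynomial in $e$. For $|C|=d$, a matching $\mu$ contributes to the coefficient of $z^u$ in $p_C$ a homogeneous polynomial in $e$ of degree $d-2|\mu|-u$. So this coefficient has degree at most $d-u$, and its part of degree $d-u$ is the coefficient of $z^u$ in $\prod_{i\in C}(z+e_i)$. Dividing the column of $z^u$ by $\tau^{d-u}$, we see that $\tau^{-(0+1+\dots+d)}W_t(\tau e)$ tends, as $\tau\to\infty$, to the determinant for the polynomials $\prod_{i'\in\{t,\dots,j\}\setminus\{i\}}(z+e_{i'})$, $t\le i\le j$. For distinct $e_t,\dots,e_j$ these are linearly independent: at $z=-e_i$ all of them vanish except the $i$-th. So $W_t\not\equiv0$, and (ii) holds wherever the nonzero polynomial $\prod_{t=2}^jW_t$ does not vanish.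
\end{proof}

\section{Realizing all polynomials near the limit}\label{sec:box}

Let $m=(j-1)!$; it is divisible by $\omega_B$ for every nonempty $B\subseteq[j]$. For each pair $(r,s)$ with $r+2s=j$ fix once and for all a vector $e$ as in Lemma~\ref{lem:limit}, and write $p=p_{[j]}$. There are finitely many pairs, so quantities determined by $j$ and $e$ can be bounded in terms of $j$ alone. All constants below, including those implied by $O(\cdot)$, depend only on $j$.

\begin{proposition}\label{prop:box}
There are constants $\varepsilon>0$ and $M_0$ such that the following holds for every multiple $M\ge M_0$ of $m$. Let $f\in\mathbb{Z}[w]$ be monic of degree $j$ with $f\equiv w^j\pmod m$, and suppose that every coefficient of $M^{-j}f(Mz)-p(z)$ has absolute value at most $\varepsilon$. Then $f=g(w;\nu)$ for an admissible array $\nu$ with $k_0(\nu)\le2^{j+1}M^2$.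
\end{proposition}

\subsection*{The base array}
Let $M$ be a positive multiple of $m$, and let $E_i=m\lfloor Me_i/m\rfloor$, a multiple of $m$ with $|E_i-Me_i|\le m$. Let $u_S=1$ if $S=\{i,i+1,\dots,j\}$ for some $i$ with $2\le i\le j$, and $u_S=0$ otherwise. Define $\nu^0$ by $\nu^0_B=\sum_{S\supseteq B}a^0_S$, where
\[
a^0_{\{i\}}=M^2+u_{\{i\}}+E_i,\qquad a^0_S=M^2+u_S\ \ (2\le|S|\le j-1),\qquad a^0_{[j]}=-(2^{j-1}-1)M^2 .
\]
The term $M^2$ gives room for corrections, $E_i$ steers the roots, $u_S$ produces the congruence of Lemma~\ref{lem:props}(c), and $a^0_{[j]}$ centers the roots at the origin. The definition uses $j\ge2$, so that $\{i\}\ne[j]$. A set $B$ has $2^{j-|B|}-1$ supersets other than $[j]$, and $B\subseteq\{i,\dots,j\}$ holds for exactly $\min B-1$ values $i\in\{2,\dots,j\}$. Hence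
\begin{equation}\label{eq:nu0}
\nu^0_{\{i\}}=i-1+E_i,\qquad \nu^0_B=\min B-1-\bigl(2^{j-1}-2^{j-|B|}\bigr)M^2\quad(|B|\ge2).
\end{equation}
Thus $\nu^0$ is an integer array with $\nu^0_B\equiv\min B-1\pmod m$, and Lemma~\ref{lem:props}(c),(d) gives
\begin{equation}\label{eq:cong}
g^0:=g(w;\nu^0)\equiv w^j\pmod m .
\end{equation}

In $M^{-|C|}g_C(Mz;\nu^0)$ each block $B$ contributes the factor $\omega_B(Mz+\nu^0_B)/M^{|B|}$, a polynomial of degree $1$ in $z$. By \eqref{eq:nu0} it equals $z+e_i+O(1/M)$ for $B=\{i\}$. For $|B|=2$ we have $2^{j-1}-2^{j-2}=\Delta$ and $\omega_B=-1$, so it equals $\Delta-z/M-(\min B-1)/M^2=\Delta+O(1/M)$. For $|B|\ge3$ the numerator has coefficients $O(M^2)$, so the factor is $O(1/M)$. All estimates are coefficientwise. Multiply over the blocks and sum over the partitions: a partition with a block of size at least $3$ contributes $O(1/M)$, and the others correspond to the matchings of $C$. Therefore, coefficientwise,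
\begin{equation}\label{eq:scale}
M^{-|C|}g_C(Mz;\nu^0)=p_C(z)+O(1/M)\qquad(C\subseteq[j]).
\end{equation}

\subsection*{Small integer corrections}
For a real polynomial $q=\sum_uq_uw^u$ of degree at most $d$ let $\|q\|_d=\max_{0\le u\le d}|q_u|M^{u-d}$, the largest absolute value of a coefficient of $M^{-d}q(Mz)$. This is a norm, and
\begin{equation}\label{eq:norm}
|q_d|\le\|q\|_d,\qquad\text{and}\qquad \|q\|_{d-1}=M\|q\|_d\ \text{ if } q_d=0 .
\end{equation}
For $B\ni1$ put $G_B=g_{[j]\setminus B}(w;\nu^0)\in\mathbb{Z}[w]$, monic of degree $j-|B|$. We shall use only the sets $\{1\}$ and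
\[
B_{t,i}=\{1,\dots,t-1\}\cup\{i\}\qquad(2\le t\le i\le j),
\]
and we denote by $\mathcal{B}$ the family of these sets. Each $B_{t,i}$ contains $1$ and has $t$ elements, the sets are pairwise distinct, and $[j]\setminus B_{t,i}=\{t,\dots,j\}\setminus\{i\}$. For fixed $t$ there are $j-t+1$ of them, exactly the dimension of the space of polynomials of degree at most $j-t$. By \eqref{eq:scale}, the coefficient matrix of the polynomials $M^{-(j-t)}G_{B_{t,i}}(Mz)$, $t\le i\le j$, differs by $O(1/M)$ from the invertible matrix of Lemma~\ref{lem:limit}(ii). Inversion is continuous on invertible matrices, so for large $M$ the matrix is invertible with bounded inverse. Together with \eqref{eq:scale} this gives constants $M_1$ and $\gamma\ge1$ such that, for $M\ge M_1$,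
\begin{enumerate}
\item[(A)] $\|G_B\|_{j-|B|}\le\gamma$ for all $B\ni1$;
\item[(B)] for $2\le t\le j$, every real polynomial $q$ of degree at most $j-t$ is uniquely $\sum_{i=t}^j\lambda_iG_{B_{t,i}}$ with real $\lambda_i$, and $|\lambda_i|\le\gamma\|q\|_{j-t}$.
\end{enumerate}

By \eqref{eq:norm}, removing a leading coefficient costs a factor $M$ in the norm, and doing this $j-1$ times in a row would cost $M^{j-1}$. Property (B) prevents the accumulation: rounding the real solution brings the norm back to $O(1)$ before the next leading coefficient is removed.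

\begin{lemma}\label{lem:descent}
There is a constant $c_1$ such that the following holds for $M\ge M_1$ and $R\ge1$. If $h\in\mathbb{Z}[w]$ has degree at most $j-1$ and $\|h\|_{j-1}\le R$, then $h=\sum_{B\in\mathcal{B}}x_BG_B$ with integers $x_B$ satisfying $|x_B|\le c_1RM$.
\end{lemma}

\begin{proof}
Put $\Gamma=j\gamma(1+\gamma)$. We construct $h_t\in\mathbb{Z}[w]$ of degree at most $j-t$ with $\|h_t\|_{j-t}\le\Gamma RM$ for $t=2,\dots,j$.

Let $x_{\{1\}}$ be the coefficient of $w^{j-1}$ in $h$, so $|x_{\{1\}}|\le R$, and let $h_2=h-x_{\{1\}}G_{\{1\}}$. Since $G_{\{1\}}$ is monic of degree $j-1$, the integer polynomial $h_2$ has degree at most $j-2$, and \eqref{eq:norm} and (A) give $\|h_2\|_{j-2}=M\|h_2\|_{j-1}\le(1+\gamma)RM\le\Gamma RM$.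

Suppose $h_t$ is given, $2\le t\le j$. By (B), $h_t=\sum_{i=t}^j\lambda_iG_{B_{t,i}}$ with $|\lambda_i|\le\gamma\Gamma RM$. Put
\[
q=h_t-\sum_{i=t}^j\lfloor\lambda_i\rfloor G_{B_{t,i}}=\sum_{i=t}^j\bigl(\lambda_i-\lfloor\lambda_i\rfloor\bigr)G_{B_{t,i}} .
\]
The first expression shows that $q$ has integer coefficients, the second that $\|q\|_{j-t}\le j\gamma$. Let $\ell\in\mathbb{Z}$ be the coefficient of $w^{j-t}$ in $q$, so $|\ell|\le j\gamma$, and let $h_{t+1}=q-\ell G_{B_{t,t}}$. Set $x_{B_{t,t}}=\lfloor\lambda_t\rfloor+\ell$ and $x_{B_{t,i}}=\lfloor\lambda_i\rfloor$ for $i>t$. Then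
\[
h_t=\sum_{i=t}^jx_{B_{t,i}}G_{B_{t,i}}+h_{t+1},\qquad|x_{B_{t,i}}|\le\gamma\Gamma RM+1+j\gamma\le c_1RM,
\]
with $c_1=\gamma\Gamma+1+j\gamma$. If $t<j$, then $h_{t+1}$ has degree at most $j-t-1$, because $G_{B_{t,t}}$ is monic of degree $j-t$, and $\|h_{t+1}\|_{j-t-1}=M\|h_{t+1}\|_{j-t}\le M(j\gamma+j\gamma^2)=\Gamma M\le\Gamma RM$. If $t=j$, then $q$ is the constant $\ell$ and $G_{B_{j,j}}=g_\emptyset=1$, so $h_{j+1}=0$. Adding the identities for $t=2,\dots,j$ to $h=x_{\{1\}}G_{\{1\}}+h_2$ gives the claim.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:box}]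
Let $\varepsilon=1/(2^{j+3}mc_1)$. Choose $M_0\ge M_1$ so large that for $M\ge M_0$ we have $2\varepsilon M\ge1$; the error in \eqref{eq:scale} for $C=[j]$ is at most $\varepsilon$ in each coefficient; and $1+m+M\max_i|e_i|\le M^2/4$. The last condition gives $|a^0_S-M^2|\le M^2/4$ for $\emptyset\ne S\ne[j]$.

Let $f$ be as in the statement. Then $\|f-g^0\|_j\le2\varepsilon$. Both $f$ and $g^0$ are monic of degree $j$ and congruent to $w^j$ modulo $m$ by \eqref{eq:cong}, so $h=(f-g^0)/m$ is an integer polynomial of degree at most $j-1$, and $\|h\|_{j-1}=M\|h\|_j\le2\varepsilon M$ by \eqref{eq:norm}. Lemma~\ref{lem:descent} with $R=2\varepsilon M$ gives $h=\sum_{B\in\mathcal{B}}x_BG_B$ with integers $|x_B|\le2c_1\varepsilon M^2$. Define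
\[
\nu_B=\nu^0_B+\frac m{\omega_B}\,x_B\quad(B\in\mathcal{B}),\qquad\nu_B=\nu^0_B\quad(B\notin\mathcal{B}).
\]
These are integers because $\omega_B$ divides $m$. Every $B\in\mathcal{B}$ contains $1$, so Lemma~\ref{lem:props}(b) gives the exact identity
\[
g(w;\nu)=g^0+m\sum_{B\in\mathcal{B}}x_BG_B=g^0+mh=f .
\]
Finally, $a_S(\nu^0)=a^0_S$ and
\[
|a_S(\nu)-a^0_S|\le\sum_T|\nu_T-\nu^0_T|\le2^jm\cdot2c_1\varepsilon M^2=M^2/4 .
\]
Hence $M^2/2\le a_S(\nu)\le3M^2/2$ for $\emptyset\ne S\ne[j]$. So $\nu$ is admissible, and $k_0(\nu)\le2^j\cdot3M^2/2\le2^{j+1}M^2$.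
\end{proof}

The congruence on $f$ was used only to make $\nu$ integral, and the closeness to $p$ only to make it admissible. Part (ii) of Lemma~\ref{lem:limit} entered through (B); part (i) enters in the next section.

\section{Lattice points and the proofs of the theorems}\label{sec:arith}

It remains to find, for a given $A$, a defining polynomial to which Proposition~\ref{prop:box} applies: we need an element of $m\mathcal{O}_A$ whose conjugates, divided by $M$, are close to the roots of $p$. We recall the standard facts.

Let $A=\prod_lK_l$ be \'etale of degree $j$. A homomorphism always means a unital ring homomorphism. A homomorphism $\varphi:A\to\mathbb{C}$ sends the idempotents of the factors to elements of $\{0,1\}$ with sum $1$, so it is the projection to one factor $K_l$ followed by an embedding of $K_l$. There are therefore exactly $j$ of them. Of these, $r$ are real, $\sigma_1,\dots,\sigma_r$, and the others form $s$ conjugate pairs $\tau_i,\bar\tau_i$, with $r+2s=j$. For $\alpha\in A$, the characteristic polynomial of multiplication by $\alpha$ is the product of the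 corresponding polynomials for the components of $\alpha$, so it equals $\chi_\alpha(w)=\prod_\varphi(w-\varphi(\alpha))$, and it lies in $\mathbb{Z}[w]$ if $\alpha\in\mathcal{O}_A$.

\begin{lemma}\label{lem:etale}
\begin{enumerate}
\item[(a)] If the $j$ numbers $\varphi(\alpha)$ are distinct, then $\chi_\alpha$ is separable and $\mathbb{Q}[w]/(\chi_\alpha)\cong A$.
\item[(b)] If $f\in\mathbb{Q}[w]$ and $\mathbb{Q}[w]/(f)\cong A$, then the splitting field of $f$ is the compositum in $\mathbb{C}$ of the images of all embeddings of all $K_l$.
\end{enumerate}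
\end{lemma}

\begin{proof}
(a) The minimal polynomial of $\alpha$ over $\mathbb{Q}$ divides $\chi_\alpha$ and vanishes at the $j$ distinct numbers $\varphi(\alpha)$, so it equals $\chi_\alpha$. Hence $\mathbb{Q}[\alpha]\cong\mathbb{Q}[w]/(\chi_\alpha)$ has dimension $j$ and equals $A$.

(b) Let $\alpha\in A$ be the image of $w$, so $A=\mathbb{Q}[\alpha]$. Homomorphisms $\mathbb{Q}[w]/(f)\to\mathbb{C}$ correspond to roots of $f$, so the roots of $f$ are the numbers $\varphi(\alpha)$, and $\mathbb{Q}(\varphi(\alpha))=\varphi(A)$. The fields $\varphi(A)$ are exactly the images of the embeddings of the $K_l$.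
\end{proof}

Let $V=\mathbb{R}^r\times\mathbb{C}^s\cong\mathbb{R}^j$ with the Euclidean norm and $\Phi=(\sigma_1,\dots,\sigma_r,\tau_1,\dots,\tau_s):A\to V$. For a number field $K$ with $s_K$ pairs of nonreal embeddings, $\Phi(\mathcal{O}_K)$ is a lattice of full rank and covolume $2^{-s_K}|d_K|^{1/2}$. Up to the order of the coordinates $\Phi(\mathcal{O}_A)$ is the product of these lattices for the $K_l$, so it has full rank $j$ and covolume $2^{-s}|d_A|^{1/2}$. For a lattice $\Lambda$ of full rank in $\mathbb{R}^j$, the $i$-th successive minimum $\lambda_i$ is the least radius of a closed ball about $0$ containing $i$ linearly independent vectors of $\Lambda$; there are linearly independent vectors of lengths $\lambda_1\le\dots\le\lambda_j$. Minkowski's second theorem states that $\lambda_1\cdots\lambda_j\,\kappa_j\le2^j\operatorname{covol}(\Lambda)$, where $\kappa_j$ is the volume of the unit ball in $\mathbb{R}^j$.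

\begin{lemma}\label{lem:cover}
Let $c_2=j2^{j-1}/\kappa_j$. Every point of $V$ is within distance $c_2|d_A|^{1/2}$ of $\Phi(\mathcal{O}_A)$.
\end{lemma}

\begin{proof}
Let $0\ne x\in\mathcal{O}_A$. Some component $x_l$ is nonzero, and the product of its conjugates is the nonzero integer $N_{K_l/\mathbb{Q}}(x_l)$. So some conjugate has absolute value at least $1$, and $|\Phi(x)|\ge1$. Thus all $\lambda_i\ge1$, and Minkowski's second theorem gives $\lambda_j\le\lambda_1\cdots\lambda_j\le2^j|d_A|^{1/2}/\kappa_j$. Write a point of $V$ in terms of linearly independent lattice vectors of lengths $\lambda_1,\dots,\lambda_j$ and round its coordinates to nearest integers. The resulting lattice point is at distance at most $\frac12\sum_i\lambda_i\le\frac j2\lambda_j$.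
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $j=1$ we have $A=\mathbb{Q}$. For any $k\ge0$, a single vertex together with a disjoint $k$-clique has $P(G;x)=(x)_k\,x$, so $f=w$, $b=0$ and $C_1=1$ serve.

Let $j\ge2$, let $(r,s)$ be the pair attached to $A$, and let $p,\varepsilon,M_0$ be as in Proposition~\ref{prop:box} for this pair. By Lemma~\ref{lem:limit}(i), $p$ has distinct roots $\rho_1,\dots,\rho_j$, of which $r$ are real and the others form $s$ conjugate pairs. The coefficients of $\prod_i(z-z_i)$ are continuous functions of $(z_1,\dots,z_j)$. So there is a constant $\eta>0$ with $2\eta<|\rho_i-\rho_{i'}|$ for all $i\ne i'$ such that $|z_i-\rho_i|\le\eta$ for all $i$ implies that every coefficient of $\prod_i(z-z_i)-p(z)$ has absolute value at most $\varepsilon$.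

Put $R=c_2|d_A|^{1/2}$ and let $M$ be the least multiple of $m$ with $M\ge M_0$ and $M\ge mR/\eta$. Let $\rho\in V$ have as coordinates the $r$ real roots of $p$ and one root from each conjugate pair; this is where the number of real roots of $p$ must match $A$. By Lemma~\ref{lem:cover} there is $\beta\in\mathcal{O}_A$ with $|\Phi(\beta)-M\rho/m|\le R$. Put $\alpha=m\beta$ and $f=\chi_\alpha$, so $|\Phi(\alpha)-M\rho|\le mR\le\eta M$. Let $\alpha_1,\dots,\alpha_j$ be the images of $\alpha$ under the homomorphisms to $\mathbb{C}$, numbered so that $\alpha_i$ and $\rho_i$ belong to the same coordinate of $V$ or are the complex conjugates of such a pair. Then $|\alpha_i/M-\rho_i|\le\eta$ for all $i$. We draw three consequences.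

First, the $\alpha_i$ are distinct, since $2\eta<|\rho_i-\rho_{i'}|$. By Lemma~\ref{lem:etale}(a), $f$ is separable and $\mathbb{Q}[w]/(f)\cong A$. Second, $M^{-j}f(Mz)=\prod_i(z-\alpha_i/M)$ differs from $p(z)$ by at most $\varepsilon$ in each coefficient. Third, $f(w)=m^j\chi_\beta(w/m)$ with $\chi_\beta\in\mathbb{Z}[w]$ monic, so the coefficient of $w^{j-i}$ in $f$ is an integer divisible by $m^i$, and $f\equiv w^j\pmod m$.

By Proposition~\ref{prop:box}, $f=g(w;\nu)$ with $\nu$ admissible and $k_0(\nu)\le2^{j+1}M^2$. By Lemma~\ref{lem:realize}, for every $k\ge k_0(\nu)$ there is a $(j,k)$-biclique $G$ with $P(G;x)=(x)_kf(x-b)$, $b\in\mathbb{Z}$. Since $|d_A|\ge1$, the choice of $M$ gives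
\[
M\le M_0+mR/\eta+m\le\bigl(M_0+mc_2/\eta+m\bigr)|d_A|^{1/2},
\]
so $k_0(\nu)\le C_j|d_A|$, where $C_j$ is the maximum of $2^{j+1}(M_0+mc_2/\eta+m)^2$ over the finitely many pairs $(r,s)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
For a $(j,k)$-biclique $G$, Proposition~\ref{prop:chrom} shows that the splitting field of $P(G;x)$ is that of $g(y;n)\in\mathbb{Z}[y]$, which has degree $j$. Conversely, let $F$ be the splitting field of $f_0\in\mathbb{Q}[x]$ of degree $j$, and write $f_0=c\prod_lp_l^{m_l}$ with $c\in\mathbb{Q}^\times$ and distinct monic irreducible $p_l$. Put $K_l=\mathbb{Q}[x]/(p_l)$ and $A=\prod_lK_l^{m_l}$, an \'etale algebra of degree $\sum_lm_l\deg p_l=j$; repeated factors of $f_0$ are the reason for allowing repeated fields. Take $G$, $b$, $f$ from Theorem~\ref{thm:main}. The images of the embeddings of $K_l$ are the fields $\mathbb{Q}(\theta)$ with $\theta$ a root of $p_l$, and their compositum over all $l$ is $F$. By Lemma~\ref{lem:etale}(b), $F$ is the splitting field of $f$. Since $(x)_k$ splits over $\mathbb{Q}$ and $b\in\mathbb{Z}$, $F$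 is the splitting field of $P(G;x)=(x)_kf(x-b)$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:quad}(a)]
It remains to find a biclique with $k\le C_j|d_F|+1$. Apply Theorem~\ref{thm:main} to $A=F\times\mathbb{Q}^{j-2}$, for which $d_A=d_F$, with $k=\lceil C_j|d_F|\rceil$. Both embeddings of the quadratic field $F$ have image $F$, so by Lemma~\ref{lem:etale}(b) the splitting field of $f$, and hence of $P(G;x)$, is $F$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Algebraic Properties of Chromatic Polynomials and Their Roots},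
\texttt{https://core.ac.uk/download/29362126.pdf}

\end{thebibliography}
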